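\title{Graphs of every girth that are not fully orientable}

\begin{abstract}
An arc of an acyclic orientation of a graph is dependent if reversing it creates a directed cycle, and a graph is fully orientable if the number of dependent arcs takes every integer value between its minimum and its maximum. We prove that for every $g\ge4$ there is a connected graph with girth $g$ and chromatic number $g$ that is not fully orientable; the missing values form an arbitrarily long interval just above the minimum. Consequently, for $g\ge3$ and $k\ge1$, a graph with girth $g$ and chromatic number $k$ that is not fully orientable exists if and only if $k\ge g$. The graphs are sparse random $g$-partite graphs in which one pair of parts is joined more sparsely than the others.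
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, without loops or multiple edges. We write $|G|$ and $\|G\|$ for the numbers of vertices and edges of $G$, and $\chi(G)$ for its chromatic number; the \emph{girth} of $G$ is the length of a shortest cycle. An \emph{orientation} $D$ of $G$ assigns to every edge $xy$ one of the directions $x\to y$, $y\to x$, and $D$ is \emph{acyclic} if it has no directed cycle. Every acyclic orientation admits a linear order of the vertices in which all arcs go forward.

An arc $u\to v$ of an acyclic orientation $D$ is \emph{dependent} if reversing it creates a directed cycle; equivalently, if $D$ contains a directed path of length at least $2$ from $u$ to $v$. A dependent arc is redundant: deleting it does not change which vertices can be reached from which. Let $d(D)$ be the number of dependent arcs of $D$, and let $d_{\min}(G)$ and $d_{\max}(G)$ be the minimum and the maximum of $d(D)$ over the acyclic orientations $D$ of $G$. The graph $G$ is \emph{fully orientable} if every integer $d$ with $d_{\min}(G)\le d\le d_{\max}(G)$ equals $d(D)$ for some acyclic orientation $D$ of $G$.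

In a forest no arc is dependent. In the complete graph on $r$ vertices an acyclic orientation is a linear order, and all arcs except the $r-1$ arcs between consecutive vertices are dependent. In a cycle of length $g\ge 4$ we have $d(D)=1$ if $g-1$ edges form a directed path and $d(D)=0$ otherwise. All these graphs are fully orientable. We use the following known facts without proof.
\begin{itemize}
\item[(F0)] If $G$ has $k$ components, then $d_{\max}(G)=\|G\|-|G|+k$.
\item[(F1)] A graph is fully orientable if each of its components $H$ satisfies $d_{\min}(H)\le1$. In particular, a connected graph whose chromatic number is smaller than its girth is fully orientable.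
\item[(F2)] The complete $r$-partite graph $K_{r(n)}$ with $n$ vertices in each part is not fully orientable when $r\ge3$ and $n\ge2$.
\end{itemize}
The second sentence of (F1) follows from the first by a coloring argument that we need again later.

\begin{lemma}\label{lem:color}
If $G$ has girth $g$ and $\chi(G)<g$, then $d_{\min}(G)=0$.
\end{lemma}

\begin{proof}
Take a proper coloring with colors $1,\dots,g-1$ and orient every edge from the lower to the higher color. Directed paths have length at most $g-2$, so a dependent arc would close a cycle of length at most $g-1$.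
\end{proof}

The graphs in (F2) have girth $3$. The following question was posed in \cite{problem}: \emph{for a given integer $g\ge4$, is there a graph of girth $g$ that is not fully orientable?}

There is a reason to guess that no such graph exists. Reversing an arc that is not dependent keeps the orientation acyclic, and it changes the status only of those edges that lie with the reversed edge on a cycle all of whose other edges form a directed path. When all cycles are long this looks like a rare event, so one expects to be able to change $d(D)$ in small steps, and (F1) confirms this as long as $\chi(G)$ is smaller than the girth. We show that the guess fails as soon as $\chi(G)$ reaches the girth.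

\begin{theorem}\label{thm:main}
Let $g\ge4$ and $T\ge1$. There is a graph $G$ with girth exactly $g$ and $\chi(G)=g$ such that $d_{\max}(G)\ge d_{\min}(G)+T$ and no acyclic orientation $D$ of $G$ satisfies $d_{\min}(G)<d(D)<d_{\min}(G)+T$. In particular, for $T\ge2$ the graph $G$ is not fully orientable. The graph $G$ can be taken connected.
\end{theorem}

So the answer to the question is yes for every $g\ge4$, and in (F1) the condition that the chromatic number be smaller than the girth cannot be weakened to allow equality.

\begin{theorem}\label{thm:class}
Let $g\ge3$ and $k\ge1$. A graph with girth $g$ and chromatic number $k$ that is not fully orientable exists if and only if $k\ge g$; for $k\ge g$ it can be taken connected.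
\end{theorem}

Section~\ref{sec:model} shows the mechanism on a small graph of girth $3$. Section~\ref{sec:constr} defines the random graph, states its key property (Proposition~\ref{prop:main}) and derives both theorems from it. Sections~\ref{sec:local} and~\ref{sec:paths} collect the probabilistic tools, and Sections~\ref{sec:coarse}--\ref{sec:closing} analyze an arbitrary acyclic orientation, first up to a small set of vertices and then exactly.

\section{A model case of girth three}\label{sec:model}

Every acyclic orientation of a triangle has a dependent arc. If some edges lie in many triangles and the others in few, then the cheapest orientation makes the edges of the first kind dependent, and sparing one of them has to be paid for in each of its triangles.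

\begin{example}\label{ex:model}
Let $r,n\ge2$. Let $J$ consist of $r$ disjoint edges, called \emph{light}, and an independent set $M$ of $n$ further vertices, each joined to all $2r$ ends of light edges by \emph{heavy} edges. Then $d_{\min}(J)=r$, and every acyclic orientation $D$ of $J$ has $d(D)=r$ or $d(D)\ge\min(2r,\,r+n-1)$. For $r=2$, $n=3$ the graph has $7$ vertices and $14$ edges, so $d_{\max}(J)=8$ by (F0), and the value $3$ is missed.
\end{example}

\begin{proof}
Fix a linear order $\prec$ in which all arcs of $D$ go forward. For a light arc $e=(x\to z)$ let $E_e$ consist of $e$ and the $2n$ heavy edges at $x$ and $z$; the sets $E_e$ partition the edges of $J$. Let $a_e$ be the number of $v\in M$ that do not lie between $x$ and $z$. If $v\prec x$, then $v\to x\to z$ makes $v\to z$ dependent; if $z\prec v$, then $x\to z\to v$ makes $x\to v$ dependent; if $x\prec v\prec z$, then $e$ is dependent. Hence $E_e$ contains at least $a_e+1$ dependent arcs if $a_e<n$, and at least $n$ if $a_e=n$.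

If $a_e=0$ for all $e$, then the tails of the light arcs are sources, the heads are sinks, and the only directed paths of length at least $2$ run from a tail through $M$ to a head. Exactly the light arcs are dependent, and $d(D)=r$. If $a_e=n$ for some $e$, then $d(D)\ge n+(r-1)$. In the remaining case some $e=(x\to z)$ has $0<a_e<n$; let $v\in M$ lie between $x$ and $z$ and let $v'\in M$ not do so. Every $E_f$ with $a_f\ge1$ contains at least two dependent arcs. If $f=(x'\to z')$ has $a_f=0$, then $f$ is dependent, and so is a heavy arc of $E_f$: the arc $x'\to v$ if $v'\prec x$, because of $x'\to v'\to x\to v$, and the arc $v\to z'$ if $z\prec v'$, because of $v\to z\to v'\to z'$. So $d(D)\ge2r$.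
\end{proof}

Three features of this example survive in the general construction. The optimal orientations are \emph{layered} (tails, then $M$, then heads) and make exactly the light edges dependent. A light edge lies in $n$ triangles while a heavy edge lies in one, so a deviation saves few light edges and costs many heavy ones. And there are two ways to deviate: a vertex can move past the whole of $M$ (the case $a_e=n$) or into the middle of $M$ (the case $0<a_e<n$). These reappear in Section~\ref{sec:fine} as abnormal and split vertices.

\section{The construction}\label{sec:constr}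

For girth $g$ the triangles must become $g$-cycles, so we need $g$ layers, and the complete bipartite graphs between layers must become sparse. We take them random.

\subsection{The random graph}

Fix $g\ge4$ and put
\[
\eta=\frac1{100g},\qquad \varepsilon=\frac{1+\eta}{g-1},\qquad \varepsilon_0=\frac{\eta}{40},\qquad \gamma=\frac{\eta}{400g},\qquad \kappa=\frac\gamma4 .
\]
Thus $\kappa<\gamma/2$, $\varepsilon_0=10g\gamma<\eta/4$, and
\begin{equation}\label{eq:param}
(g-1)\varepsilon-1=\eta,\qquad (g-2)\varepsilon-1=\eta-\varepsilon<0,\qquad \varepsilon>\tfrac1g=100\eta,\qquad 3\varepsilon\le1+\eta .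
\end{equation}
Let $p=n^{\varepsilon-1}$, $p_0=n^{\varepsilon_0-1}$ and $s=\lceil n^{1-\gamma}\rceil$. Throughout, $n$ is sufficiently large in terms of $g$; the letters $c,C$ denote positive constants that depend only on $g$ and may change between occurrences; \emph{whp} means with probability tending to $1$ as $n\to\infty$; logarithms are natural; $[g]=\{1,\dots,g\}$.

Let $V$ be the disjoint union of \emph{classes} $V_1,\dots,V_g$ with $|V_i|=n$. The pair of indices $\{1,g\}$ is \emph{light}, and all other pairs $\{i,k\}$ with $i\ne k$ are \emph{heavy}; the indices $2,\dots,g-1$ are \emph{interior}. A pair of vertices from two different classes is heavy or light according to its pair of indices, and a class $k$ is \emph{heavy for} a vertex $v\in V_a$ if $\{a,k\}$ is heavy. Since $g\ge4$, the pairs $\{t,t+1\}$ and $\{t,t+2\}$ are always heavy; this is used constantly in Section~\ref{sec:closing}.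

The random graph $\Gamma$ on $V$ contains each heavy vertex pair with probability $p$ and each light vertex pair with probability $p_0$, independently, and no pair inside a class. A \emph{short cycle} is a cycle of $\Gamma$ of length at most $g-1$, and an edge of $\Gamma$ is \emph{bad} if it lies on a short cycle. Let $G$ be obtained from $\Gamma$ by deleting all bad edges; then $G$ has no cycle shorter than $g$. Let $e_0$ be the number of light edges of $G$, and let $N_k(v)$ be the set of neighbors of $v$ in $V_k$ in the graph $\Gamma$.

The exponents are chosen so that $G$ resembles Example~\ref{ex:model}. The expected number of short cycles is $O(n^{(g-1)\varepsilon})=O(n^{1+\eta})$, small against the roughly $n^{1+\varepsilon}$ edges between two classes forming a heavy pair; the expected number of short cycles with a light edge is $O(n^{(g-2)\varepsilon+\varepsilon_0})=o(n)$, small against the roughly $n^{1+\varepsilon_0}$ light edges. So few edges are deleted. The ends of a light pair are joined by $n^{g-2}p^{g-1}=n^{\eta}$ paths through $V_2,\dots,V_{g-1}$ in expectation, whereas the ends of a heavy pair are joined by $O(n^{g-2}p^{g-2}p_0)=O(n^{\eta-\varepsilon+\varepsilon_0})=o(1)$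 paths of length $g-1$ that contain a light edge. The light density has to be positive: without light edges $V_1\cup V_g$ is independent, $\chi\le g-1$, and (F1) makes the graph fully orientable. It has to be small because a displaced vertex may save all its light edges, about $n^{\varepsilon_0}$ of them, while the cost that we can prove is $n^{\eta/4}$ per displaced vertex.

\subsection{Layered orientations}

An orientation $D$ of $G$ is \emph{layered} if there is a permutation $\tau$ of $[g]$ with $\{\tau(1),\tau(g)\}=\{1,g\}$ such that every arc goes from $V_{\tau(a)}$ to $V_{\tau(b)}$ for some $a<b$. Layered orientations are acyclic, and in them no heavy arc is dependent: a heavy arc has $b-a\le g-2$, so a directed path between its ends has length at most $g-2$, and if that length is at least $2$ the path and the arc form a cycle of $G$ of length at most $g-1$.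

\begin{proposition}\label{prop:main}
For all large $n$, the following hold with positive probability.
\begin{itemize}
\item[(1)] $d(D)=e_0$ for every layered orientation $D$ of $G$.
\item[(2)] $d(D)\ge e_0+\frac12n^{\eta/4}$ for every acyclic orientation $D$ of $G$ that is not layered.
\item[(3)] $e_0\ge1$, the girth of $G$ is exactly $g$, and $d_{\max}(G)>e_0$.
\end{itemize}
\end{proposition}

Part (2) is the heart of the matter. It concerns all orientations at once, those with a single misdirected edge as well as those with no visible structure, so the $g$-cycles that produce dependent heavy arcs must be found uniformly at every scale.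

\subsection{Proof of the theorems from the proposition}

Adding an edge between two components of a graph creates a bridge. A bridge lies on no cycle, so it is never dependent and affects neither acyclicity nor the status of other arcs. The girth and the set of values $d(D)$ do not change, and neither does $\chi$ if $\chi\ge2$, since the colors on one of the two components can be permuted. Hence in both theorems connectedness can be obtained at the end by adding bridges.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $G$ as in Proposition~\ref{prop:main} with $\frac12n^{\eta/4}\ge T$. Layered orientations exist, so (1) and (2) give $d_{\min}(G)=e_0$, and no value strictly between $e_0$ and $e_0+T$ is attained. The value $d_{\max}(G)$ is attained and exceeds $e_0$, so it is at least $e_0+T$. The girth is $g$ by (3). The classes give $\chi(G)\le g$, and $\chi(G)<g$ would give $d_{\min}(G)=0$ by Lemma~\ref{lem:color}, contrary to $e_0\ge1$. For $T\ge2$ the value $e_0+1$ lies strictly between $d_{\min}(G)$ and $d_{\max}(G)$ and is not attained.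
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $G$ have girth $g$ and $\chi(G)=k<g$. Then $d_{\min}(G)=0$ by Lemma~\ref{lem:color}, hence $d_{\min}(H)=0$ for every component $H$, and $G$ is fully orientable by (F1).

Now let $k\ge g$. For $g=3$ take $K_{k(2)}$: it is connected, has girth $3$ and chromatic number $k$, and (F2) applies. Let $g\ge4$. By a theorem of Erd\H{o}s \cite{erdos} there is a graph with no cycle of length less than $g$ and chromatic number at least $k$. Deleting a vertex lowers $\chi$ by at most one, so some subgraph $H$ has $\chi(H)=k$. Take $G$ from Theorem~\ref{thm:main} with $T\ge d_{\max}(H)-d_{\min}(H)+2$. The values of $d$ on the disjoint union of $G$ and $H$ are the sums of a value for $G$ and a value for $H$. Such a sum is at most $d_{\min}(G)+d_{\max}(H)$ if the value for $G$ is $d_{\min}(G)$, and at least $d_{\min}(G)+T+d_{\min}(H)\ge d_{\min}(G)+d_{\max}(H)+2$ otherwise, and both cases occur. So $d_{\min}(G)+d_{\max}(H)+1$ lies strictly between the minimum and the maximum and is not attained. The union has girth $g$ and chromatic number $\max(g,k)=k$.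
\end{proof}

The rest of the paper proves Proposition~\ref{prop:main}. The model, and every property of $\Gamma$ stated in Sections~\ref{sec:local}, \ref{sec:paths} and~\ref{sec:rooted}, is invariant under permutations of the interior classes.

\section{Local structure of the random graph}\label{sec:local}

We shall count $g$-cycles in $\Gamma$, where edges are independent, and then need one of them to survive in $G$. This section shows that bad edges are rare near \emph{every} vertex and edge.

For a subgraph $H$ of $\Gamma$ with $h$ heavy and $t$ light edges put
\[
\varphi(H)=|H|-(1-\varepsilon)h-(1-\varepsilon_0)t .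
\]
If a graph $H$ is given together with a class for each of its vertices (a \emph{type}), the expected number of its copies in $\Gamma$ is at most $n^{|H|}p^hp_0^t=n^{\varphi(H)}$.

\paragraph{Segments.} Let $H\subset\Gamma$ and let $Q$ be a cycle of $\Gamma$ that meets $V(H)$. The edges of $Q$ that are not in $H$ split at the vertices of $V(H)$ into \emph{segments}: paths with both ends in $V(H)$ and all interior vertices outside $V(H)$, or one closed segment if $Q$ meets $V(H)$ in a single vertex. If $Q\not\subset H$ there is at least one segment. In passing from $H$ to $H\cup Q$, a segment with $a$ edges adds $a-1$ vertices and $a$ edges, so it changes $\varphi$ by at most $a-1-(1-\varepsilon)a=a\varepsilon-1$. By \eqref{eq:param},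
\begin{equation}\label{eq:seg}
a\varepsilon-1\le-(\varepsilon-\eta)\quad\text{if } a\le g-2,\qquad\qquad a\varepsilon-1=\eta\quad\text{if } a=g-1 .
\end{equation}

For $Y,Y'\subset V$, not necessarily disjoint, let $e_{\mathrm{hv}}(Y,Y')$ and $e_{\mathrm{lt}}(Y,Y')$ be the numbers of heavy and of light edges of $\Gamma$ with one end in $Y$ and the other in $Y'$. Put $N_0=5g^3$ and $K=N_0^{\,g}$.

\begin{lemma}\label{lem:typ}
Whp $\Gamma$ has the following properties.
\begin{itemize}
\item[(G1)] For $v\in V_i$ and $k\ne i$: $\frac12n^{\varepsilon}\le|N_k(v)|\le2n^{\varepsilon}$ if $\{i,k\}$ is heavy, and $\frac12n^{\varepsilon_0}\le|N_k(v)|\le2n^{\varepsilon_0}$ if $\{i,k\}$ is light.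
\item[(G2)] If $Y\subset V_i$, $Y'\subset V_k$, $i\ne k$ and $|Y|,|Y'|\ge s$, then the number of edges between $Y$ and $Y'$ is at least $\frac12p|Y||Y'|$ if $\{i,k\}$ is heavy and at least $\frac12p_0|Y||Y'|$ if it is light.
\item[(G3)] For all nonempty $Y,Y'\subset V$: $e_{\mathrm{hv}}(Y,Y')\le e^2p|Y||Y'|+10(|Y|+|Y'|)\log n$ and $e_{\mathrm{lt}}(Y,Y')\le e^2p_0|Y||Y'|+10(|Y|+|Y'|)\log n$.
\item[(G4)] $\varphi(H)\ge0$ for every $H\subset\Gamma$ with at most $N_0$ vertices.
\item[(G5)] No vertex $v$ lies on $\lceil n^{2\eta}\rceil$ short cycles that pairwise meet only in $v$.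
\item[(G6)] At most $n^{1+3\eta}$ of the $g$-cycles without light edges contain a bad edge, and at most $n$ of the $g$-cycles with exactly one light edge contain a bad edge.
\end{itemize}
\end{lemma}

\begin{proof}
We use Chernoff's bounds: a binomial variable $X$ with mean $\mu$ satisfies $\mathbb P(X\le\mu/2)\le e^{-\mu/8}$ and $\mathbb P(|X-\mu|\ge\mu/2)\le2e^{-\mu/12}$.

(G1) Each $|N_k(v)|$ is binomial with mean $n^{\varepsilon}$ or $n^{\varepsilon_0}$, so each of the at most $g^2n$ pairs $(v,k)$ fails with probability at most $2\exp(-n^{\varepsilon_0}/12)$.

(G2) The mean is at least $s^2p_0\ge n^{1+\varepsilon_0-2\gamma}$, where $\varepsilon_0>2\gamma$, and there are at most $4^{gn}$ pairs $(Y,Y')$.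

(G3) Let $|Y|=a$, $|Y'|=a'$ and $k=\lceil e^2aa'p+10(a+a')\log n\rceil$. If the first bound fails, at least $k$ of at most $aa'$ heavy pairs are edges, which has probability at most $\binom{aa'}{k}p^k\le(eaa'p/k)^k\le e^{-k}\le n^{-10(a+a')}$. There are at most $(gn)^{a+a'}\le n^{2(a+a')}$ pairs of sets with these sizes, and $\sum_{a,a'\ge1}n^{-8(a+a')}\to0$. For light edges replace $p$ by $p_0$.

(G4) There are boundedly many types with at most $N_0$ vertices, and each type with $\varphi<0$ has expected number of copies tending to $0$.

(G5) Cycles that meet only in $v$ are edge-disjoint. With $t=\lceil n^{2\eta}\rceil$, the expected number of vertices $v$ together with $t$ such cycles is at most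
\[
gn\cdot\frac1{t!}\Big(\sum_{a=3}^{g-1}(gn)^{a-1}p^a\Big)^t\le gn\Big(\frac{Cn^{\eta}}{t}\Big)^t\to0,
\]
because $n^{a-1}p^a=n^{a\varepsilon-1}\le n^{\eta}$ for $a\le g-1$ and $t!\ge(t/e)^t$.

(G6) Count pairs $(Q,S)$ of a $g$-cycle $Q$ and a short cycle $S$ that share an edge. We have $\varphi(Q)=g\varepsilon=1+\eta+\varepsilon$ if $Q$ has no light edge, and $\varphi(Q)=(g-1)\varepsilon+\varepsilon_0=1+\eta+\varepsilon_0$ if it has exactly one. Since $S\not\subset Q$, adding $S$ to $Q$ adds at least one segment, and all segments have at most $g-2$ edges because an edge of $S$ lies in $Q$. By \eqref{eq:seg} the expected numbers of pairs are $O(n^{1+2\eta})$ and $O(n^{1+2\eta+\varepsilon_0-\varepsilon})=o(n)$, and Markov's inequality gives the claim.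
\end{proof}

\begin{lemma}\label{lem:K}
Assume \emph{(G1)--(G6)}.
\begin{itemize}
\item[(a)] Two vertices have at most $K$ common neighbors.
\item[(b)] Every path with two edges lies in at most $K$ $g$-cycles of $\Gamma$.
\item[(c)] Every edge that is not bad lies in at most $K$ $g$-cycles that contain a bad edge.
\item[(d)] Every vertex is incident with at most $K$ bad light edges and at most $n^{3\eta}$ bad edges.
\end{itemize}
\end{lemma}

\begin{proof}
Each bound by $K$ comes from a process of the following form. We start with a graph $H\subset\Gamma$ on at most $g$ vertices, so $\varphi(H)\le g$. As long as one of the objects to be counted is not contained in $H$, we enlarge $H$ by at most $2g$ vertices so that $\varphi$ drops by at least $\varepsilon-2\eta>\frac1{2g}$. After $2g^2$ steps we would have $\varphi(H)<0$ and $|H|\le g+4g^3\le N_0$, contradicting (G4). So the process stops with all objects inside a graph on at most $N_0$ vertices, and such a graph has at most $K$ vertices, edges, and cycles of length at most $g$.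

(a) Start with the two vertices. A new common neighbor with its two edges changes $\varphi$ by at most $2\varepsilon-1\le-(\varepsilon-2\eta)$, since $3\varepsilon\le1+\eta$.

(b) Start with the path. A $g$-cycle through it that is not contained in $H$ adds at least one segment, and all segments have at most $g-2$ edges.

(c) Start with the edge $e$. Let $Q\not\subset H$ be a $g$-cycle through $e$ with a bad edge $f$, let $S$ be a short cycle through $f$, and replace $H$ by $H\cup Q\cup S$. Since $f\in H\cup Q$, all segments of $S$ with respect to $H\cup Q$ have at most $g-2$ edges, so adding $S$ does not increase $\varphi$. If all segments of $Q$ have at most $g-2$ edges, adding $Q$ lowers $\varphi$ by at least $\varepsilon-\eta$. Otherwise $Q-e$ is a single segment with $g-1$ edges, and adding $Q$ raises $\varphi$ by at most $\eta$. Here we use that $e$ is not bad: $f\ne e$, so $f$ lies on the segment. The interior vertices of the segment have degree $2$ in $H\cup Q$, so a cycle of $H\cup Q$ through $f$ contains the whole segment with its $g$ vertices. Hence $S\not\subset H\cup Q$, adding $S$ lowers $\varphi$ by at least $\varepsilon-\eta$,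 and the step lowers it by at least $\varepsilon-2\eta$.

(d) For light edges start with the vertex $v$, and while a bad light edge at $v$ is not in $H$, add a short cycle through it. The segment containing this edge has $a\le g-1$ edges, one of them light, so it changes $\varphi$ by at most $(a-1)\varepsilon-1+\varepsilon_0\le-(\varepsilon-\eta-\varepsilon_0)$; further segments, if any, have at most $g-2$ edges.

For all bad edges, first let $S$ be a short cycle through $v$. At most $K$ short cycles through $v$ meet $S$ in a second vertex: start with $H=S$ and note that each added cycle has two vertices in $V(H)$, so its segments have at most $g-2$ edges. If $v$ had more than $n^{3\eta}$ bad edges, at least $\frac12n^{3\eta}$ short cycles would pass through $v$, and choosing greedily we would find $n^{3\eta}/(2K)\ge n^{2\eta}+1$ of them that pairwise meet only in $v$, contradicting (G5).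
\end{proof}

The next lemma says that a small set of vertices absorbs a large part of the neighborhood of only very few vertices. For $Y\subset V$ let $P(Y)$ be the set of vertices with at least $n^{\varepsilon-\kappa}$ heavy neighbors in $Y$ (the vertices that are \emph{popular} with $Y$).

\begin{lemma}\label{lem:small}
Assume \emph{(G3)}.
\begin{itemize}
\item[(a)] If $|Z|\le g^2n^{1-\gamma/2}$, then at most $|Z|n^{-\varepsilon/2}$ vertices have at least $\frac18n^{\varepsilon}$ heavy neighbors in $Z$, and at most $|Z|n^{-\varepsilon_0/2}$ vertices have at least $\frac18n^{\varepsilon_0}$ light neighbors in $Z$.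
\item[(b)] If $1\le|Y|\le n^{1-\gamma/2}$, then $e_{\mathrm{hv}}(Y,P(Y))\le21|Y|\log n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $U\ne\emptyset$ be the set of vertices with at least $\frac18n^\varepsilon$ heavy neighbors in $Z$. Summing these numbers of neighbors over $U$ counts an edge at most twice, so
\[
\tfrac1{16}|U|n^{\varepsilon}\le e_{\mathrm{hv}}(U,Z)\le e^2g^2n^{\varepsilon-\gamma/2}|U|+10(|U|+|Z|)\log n .
\]
The terms with $|U|$ on the right add up to at most $\frac1{32}|U|n^\varepsilon$, so $|U|\le320|Z|n^{-\varepsilon}\log n\le|Z|n^{-\varepsilon/2}$. For light neighbors replace $\varepsilon,p$ by $\varepsilon_0,p_0$; the computation needs only $\varepsilon_0>0$.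

(b) Let $k=|Y|$ and $P=P(Y)\ne\emptyset$; note $pk\le n^{\varepsilon-\gamma/2}$. Then $\frac12|P|n^{\varepsilon-\kappa}\le e_{\mathrm{hv}}(P,Y)\le e^2n^{\varepsilon-\gamma/2}|P|+10(|P|+k)\log n$, and $\kappa<\gamma/2$ gives $|P|\le40kn^{\kappa-\varepsilon}\log n\le k$. Inserting this in (G3), $e_{\mathrm{hv}}(Y,P)\le40e^2kn^{\kappa-\gamma/2}\log n+20k\log n\le21k\log n$.
\end{proof}

\section{Counting paths with prescribed ends}\label{sec:paths}

All $g$-cycles that we need arise in one way: a small part of the cycle is given, and a path of heavy edges has to connect two prescribed sets $A_\ell$ and $B_\ell$. For a single $\ell$ the expected number of paths may be as small as $n^{\eta}$, and the failure probability $\exp(-cn^\eta)$ does not survive a union bound over structures involving many vertices. We therefore treat a whole family of pairs $(A_\ell,B_\ell)$ at once and show that the exponent grows with the family.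

The tool is Janson's inequality \cite[Theorem 2.14]{jlr}. Let $R$ be a random subset of a finite set, obtained by including the elements independently; let $\mathcal S$ be a family of subsets, $I_{\mathbf a}$ the indicator of $\mathbf a\subset R$, $X=\sum_{\mathbf a\in\mathcal S}I_{\mathbf a}$, and $\bar\Delta=\sum\mathbb E[I_{\mathbf a}I_{\mathbf b}]$ over ordered pairs $\mathbf a,\mathbf b\in\mathcal S$ with $\mathbf a\cap\mathbf b\ne\emptyset$, including $\mathbf a=\mathbf b$. Then $\mathbb P(X\le\mathbb EX-t)\le\exp(-t^2/(2\bar\Delta))$ for $0\le t\le\mathbb EX$.

\begin{lemma}\label{lem:janson}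
Let $2\le q\le g$ and let $\sigma=(\sigma_1,\dots,\sigma_q)$ be a sequence of classes with consecutive pairs heavy. Let $(A_\ell,B_\ell)_{\ell\in L}$ be a finite nonempty family of nonempty sets $A_\ell\subset V_{\sigma_1}$, $B_\ell\subset V_{\sigma_q}$, and $\Pi=\sum_\ell|A_\ell||B_\ell|$. Let $\mathcal T$ be a set of tuples $(\ell;x_1,\dots,x_q)$ with distinct $x_t\in V_{\sigma_t}$, $x_1\in A_\ell$, $x_q\in B_\ell$, and suppose $|\mathcal T|\ge\theta\,\Pi n^{q-2}$ with $0<\theta\le1$. Suppose that the pairs $x_tx_{t+1}$ occurring in $\mathcal T$ are edges independently with probability $p$. Let $X$ be the number of tuples in $\mathcal T$ all of whose pairs $x_tx_{t+1}$ are edges, and $\mu=\mathbb EX=|\mathcal T|p^{q-1}\ge\theta\,\Pi n^{(q-1)\varepsilon-1}$. Let $C_1>0$, $\Lambda>0$ and $\beta\ge1$ satisfy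
\begin{itemize}
\item[(J1)] $\sum_{\ell,\ell'}|A_\ell\cap A_{\ell'}||B_\ell\cap B_{\ell'}|\le C_1\Pi$ and $\sum_{\ell,\ell'}|A_\ell\cap B_{\ell'}||B_\ell\cap A_{\ell'}|\le C_1\Pi$;
\item[(J2)] $\sum_{\ell:\,x\in A_\ell}|B_\ell|\le\Lambda$ and $\sum_{\ell:\,x\in B_\ell}|A_\ell|\le\Lambda$ for every vertex $x$, and $\Lambda n^{(q-2)\varepsilon-1}\le\beta$.
\end{itemize}
Then $\mathbb P(X\le\mu/2)\le\exp\big(-c\,\theta\min(\mu/\beta,\,n^{1+\varepsilon})\big)$, where $c>0$ depends only on $g$ and $C_1$.
\end{lemma}

Condition (J1) says that a path is counted for boundedly many $\ell$ on average. In (J2), $\Lambda n^{(q-2)\varepsilon-1}=\Lambda n^{q-3}p^{q-2}$ bounds the expected number of ways to complete a given first edge to a tuple; if this number is large, $X$ can be halved by the absence of about $\mu/\beta$ edges.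

\begin{proof}
Identify a tuple with its set of $q-1$ edges together with a private dummy element of probability $1$, so that different tuples give different sets. With $t=\mu/2$ Janson's inequality gives the bound $\exp(-\mu^2/(8\bar\Delta))$, and it remains to estimate $\bar\Delta$.

Fix $\mathbf a=(\ell;x)$ and consider the tuples $\mathbf b=(\ell';x')$ that share exactly $f\ge1$ edges with $\mathbf a$ according to a given \emph{pattern}, which prescribes which edge of $\mathbf b$ equals which edge of $\mathbf a$, and in which direction. There are at most $(2g)^g$ patterns. If the shared edges form $r\ge1$ maximal runs along the path of $\mathbf b$, the pattern determines exactly $f+r$ vertices of $\mathbf b$, and $\mathbb E[I_{\mathbf b}\mid I_{\mathbf a}=1]=p^{q-1-f}$. For $f<q-1$ we bound the sum of these conditional expectations over all $\mathbf b$ with the given pattern, using $\Lambda\le\beta n^{1-(q-2)\varepsilon}$.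
\begin{itemize}
\item Neither end of $\mathbf b$ is determined. There are at most $\Pi$ choices of $(\ell',x_1',x_q')$, and $q-2-f-r$ inner vertices are free. The sum is at most $\Pi n^{q-2-f-r}p^{q-1-f}=\Pi n^{q-2}p^{q-1}n^{-r-f\varepsilon}\le\theta^{-1}\mu n^{-1-\varepsilon}$.
\item Exactly one end is determined. There are at most $\Lambda$ choices of $\ell'$ and the other end, and $q-2-(f+r-1)$ inner vertices are free. The sum is at most $\Lambda n^{q-1-f-r}p^{q-1-f}\le\beta n^{1-r+\varepsilon(1-f)}\le\beta$.
\item Both ends are determined. Since $f<q-1$, we have $r\ge2$. There are at most $\Lambda$ choices of $\ell'$ because the sets $B_{\ell'}$ are nonempty, and $q-f-r$ inner vertices are free. The sum is at most $\Lambda n^{q-f-r}p^{q-1-f}\le\beta n^{2-r+\varepsilon(1-f)}\le\beta$.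
\end{itemize}
If $f=q-1$, then $x'$ is $x$ or its reverse. By (J1) there are at most $2C_1\Pi n^{q-2}$ such pairs $(\mathbf a,\mathbf b)$, and they contribute at most $2C_1\Pi n^{q-2}p^{q-1}\le2C_1\theta^{-1}\mu$ to $\bar\Delta$. Altogether $\bar\Delta\le C\theta^{-1}\mu(\beta+\mu n^{-1-\varepsilon})$, so $\mu^2/(8\bar\Delta)\ge c\,\theta\mu/(\beta+\mu n^{-1-\varepsilon})\ge\frac c2\theta\min(\mu/\beta,n^{1+\varepsilon})$.
\end{proof}

\paragraph{Exposure.} The sets $A_\ell,B_\ell$ will usually depend on $\Gamma$. We handle this as follows. Let $\mathcal D$ be a finite set of data. For $\mathbf d\in\mathcal D$ let $R_{\mathbf d}$ be a set of vertex pairs (the \emph{exposed} pairs), $\mathcal H_{\mathbf d}$ an event determined by the edges in $R_{\mathbf d}$, and $\mathcal B_{\mathbf d}$ an event whose conditional probability, given the edges in $R_{\mathbf d}$, is at most $\xi_{\mathbf d}$ whenever $\mathcal H_{\mathbf d}$ holds. If (G1)--(G6) imply all events $\mathcal H_{\mathbf d}$ and $\sum_{\mathbf d}\xi_{\mathbf d}\to0$, then whp no $\mathcal B_{\mathbf d}$ occurs, because $\mathbb P(\bigcup\mathcal B_{\mathbf d})\le o(1)+\sum_{\mathbf d}\mathbb P(\mathcal H_{\mathbf d}\cap\mathcal B_{\mathbf d})$.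

\subsection{Cycles through large sets}

Call a word $a_0a_1\cdots a_{g-1}$ with letters in $[g]$ \emph{admissible} if consecutive letters are distinct, at most one pair $\{a_t,a_{t+1}\}$ is light, and $\{a_0,a_{g-1}\}$ is a heavy pair (in particular $a_0\ne a_{g-1}$). Letters may repeat. The reverse of an admissible word is admissible.

\begin{lemma}\label{lem:cluster}
Whp the following holds. For every admissible word $a_0\cdots a_{g-1}$, all pairwise disjoint sets $U_t\subset V_{a_t}$ with $|U_t|=s$, and every set $F$ of at most $n^{1+2\varepsilon_0}$ heavy vertex pairs, $G$ contains a $g$-cycle $x_0x_1\cdots x_{g-1}$ with $x_t\in U_t$ and $x_0x_{g-1}\notin F$.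
\end{lemma}

\begin{proof}
The data are the word, the sets $U_t$ and $F$; their number is at most $g^g2^{gn}\exp(Cn^{1+2\varepsilon_0}\log n)\le\exp(n^{1+3\varepsilon_0})$. We expose one edge of the cycle and apply Lemma~\ref{lem:janson} with $q=g$ to the remaining path. Since the $U_t$ are disjoint, the vertices $x_t$ are distinct, and different tuples give different cycles.

\emph{No consecutive light pair.} Expose the pairs between $U_0$ and $U_{g-1}$; let $\mathcal H_{\mathbf d}$ say that at least $\frac12ps^2$ of them are edges and that each vertex lies on at most $2n^\varepsilon$ of these edges. The pairs between $U_t$ and $U_{t+1}$ are not exposed. Let $L$ be the set of exposed edges not in $F$; then $|L|\ge\frac12ps^2-n^{1+2\varepsilon_0}\ge\frac14n^{1+\varepsilon-2\gamma}$. Take $\sigma=(a_0,\dots,a_{g-1})$, let $A_\ell,B_\ell$ be the singletons formed by the ends of $\ell$ in $U_0$ and $U_{g-1}$, and let the inner vertices range over the $U_t$. Then $\Pi=|L|$ and $|\mathcal T|=|L|s^{g-2}$, so $\theta=n^{-g\gamma}$ is admissible. The sums in (J1) are $|L|$ and $0$. In (J2) take $\Lambda=2n^\varepsilon$ and $\beta=2n^{(g-1)\varepsilon-1}=2n^{\eta}$.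 Since $\mu\ge\theta|L|n^\eta$,
\[
\mathbb P(X\le\mu/2)\le\exp\big(-c\,\theta\min(\tfrac12\theta|L|,n^{1+\varepsilon})\big)\le\exp(-cn^{1+\varepsilon-2g\gamma-2\gamma})\le\exp(-n^{1+\varepsilon/2}),
\]
which beats the number of data as $3\varepsilon_0<\varepsilon/2$. So whp always $X>\mu/2\ge\frac18n^{1+\varepsilon+\eta-g\gamma-2\gamma}>n^{1+3\eta}$. The tuples counted by $X$ are $g$-cycles without light edges and with $x_0x_{g-1}\notin F$, and by (G6) one of them has no bad edge.

\emph{One light pair $\{a_r,a_{r+1}\}$.} Expose all light pairs; let $\mathcal H_{\mathbf d}$ say that the light parts of (G1) and (G2) hold. Let $L$ be the set of light edges between $U_r$ and $U_{r+1}$, so $|L|\ge\frac12n^{1+\varepsilon_0-2\gamma}$. Take $\sigma=(a_{r+1},\dots,a_{g-1},a_0,\dots,a_r)$, whose consecutive pairs are heavy, let $A_\ell,B_\ell$ be the singletons formed by the ends of $\ell$ in $U_{r+1}$ and $U_r$, let the inner vertices range over the other $U_t$, and omit the tuples with $x_0x_{g-1}\in F$. The vertex $x_0$ is an end of the path only if $r=0$, and $x_{g-1}$ only if $r=g-2$, so not both are ends. If neither is, at most $|F||L|s^{g-4}$ tuples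 are omitted, and if one is, at most $|F|\cdot2n^{\varepsilon_0}s^{g-3}$. Both numbers are $o(|L|s^{g-2})$, since $|F|/s^2\le n^{2\varepsilon_0+2\gamma-1}$ and $2|F|n^{\varepsilon_0}/(|L|s)\le4n^{2\varepsilon_0+3\gamma-1}$. So $\theta=\frac12n^{-g\gamma}$ is admissible. The sums in (J1) are $|L|$ and $0$, and (J2) holds with $\Lambda=2n^{\varepsilon_0}$, $\beta=1$, since $2n^{\varepsilon_0+\eta-\varepsilon}\le1$. Now $\mu\ge\theta|L|n^\eta\ge\frac14n^{1+\eta+\varepsilon_0-g\gamma-2\gamma}$ and $\varepsilon_0=10g\gamma$, so $c\,\theta\min(\mu,n^{1+\varepsilon})\ge n^{1+\eta/2}$, which beats the number of data as $3\varepsilon_0<\eta/2$. So whp always $X>\mu/2>n$, and by (G6) one of these cycles, each of which has exactly one light edge, has no bad edge.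
\end{proof}

\subsection{Cycles through light edges}

The next lemma shows that every light edge lies on a $g$-cycle through all classes in any prescribed order, and that deleting $O(m)$ vertices destroys this for fewer than $m$ of the remaining light edges.

\begin{lemma}\label{lem:light}
Whp the following holds. For every permutation $\tau$ of $[g]$ with $\tau(1)=1$, $\tau(g)=g$, every integer $0\le m\le n^{1-\gamma/2}$ and every $Z\subset V$ with $|Z|\le g^2m$, fewer than $\max(m,1)$ light edges $xz$ of $G-Z$ $(x\in V_1$, $z\in V_g)$ have no path $x=x_1,x_2,\dots,x_g=z$ in $G-Z$ with $x_t\in V_{\tau(t)}$.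
\end{lemma}

\begin{proof}
Put $m'=\max(m,1)$. The data are $m,\tau,Z$ and a set $L$ of exactly $m'$ light vertex pairs disjoint from $Z$ such that every vertex lies in at most $2n^{\varepsilon_0}$ of them; for given $m$ their number is at most $\exp(Cm'\log n)$. Nothing is exposed. Apply Lemma~\ref{lem:janson} with $\sigma=(\tau(1),\dots,\tau(g))$, with $A_\ell,B_\ell$ the singletons formed by the ends of $\ell$ in $V_1$ and $V_g$, and with inner vertices outside $Z$. Then $\Pi=m'$; $\theta=2^{-g}$ is admissible since $|V_i\setminus Z|\ge n/2$; the sums in (J1) are $m'$ and $0$; and (J2) holds with $\Lambda=2n^{\varepsilon_0}$, $\beta=1$. As $\mu\ge\theta m'n^\eta$ and $m'n^\eta\le n^{1+\varepsilon}$, the failure probability is at most $\exp(-cm'n^\eta)$, and $\sum_m\exp(Cm'\log n-cm'n^\eta)\to0$. So whp $X\ge cm'n^\eta$ for all data.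

Suppose $m'$ light edges of $G-Z$ lack the required path, and let $L$ be a set of $m'$ such edges; it is a valid datum by (G1). A tuple counted by $X$ forms with its edge $\ell$ a $g$-cycle through $\ell$, and for given $\ell$ the cycle determines the tuple. The edges in $L$ are not bad, so by Lemma~\ref{lem:K}(c) at most $Km'<X$ tuples contain a bad edge. Any other tuple is a path in $G-Z$ of the required kind, a contradiction.
\end{proof}

\section{Coarse structure of an acyclic orientation}\label{sec:coarse}

From now on $n$ is large and $\Gamma$ is a fixed graph with (G1)--(G6) and the properties in Lemmas~\ref{lem:cluster}, \ref{lem:light} and in Lemma~\ref{lem:rooted} below, which is again a statement about $\Gamma$ alone.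

\begin{proof}[Proof of Proposition~\ref{prop:main}, parts (1) and (3)]
Let $D$ be layered with permutation $\tau$. Reversing all arcs changes neither the dependent edges nor the property of being layered, so let $\tau(1)=1$. Lemma~\ref{lem:light} with $m=0$, $Z=\emptyset$ gives for every light edge $xz$ of $G$ a path $x=x_1,\dots,x_g=z$ in $G$ with $x_t\in V_{\tau(t)}$. It is directed from $x$ to $z$, so $x\to z$ is dependent. No heavy arc is dependent, and (1) follows.

By (G1) and Lemma~\ref{lem:K}(d), counting at the vertices of $V_1$, we get $1\le\frac12n^{1+\varepsilon_0}-Kn\le e_0\le2n^{1+\varepsilon_0}$. A light edge with a path as above is a $g$-cycle of $G$, so the girth is $g$. Counting edges between $V_1$ and $V_2$ gives $\|G\|\ge\frac12n^{1+\varepsilon}-n^{1+3\eta}\ge\frac14n^{1+\varepsilon}$, so $d_{\max}(G)\ge\|G\|-gn>e_0$ by (F0).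
\end{proof}

For part (2), let $D$ be an acyclic orientation of $G$ that is not layered, and let $F$ be the set of heavy edges that are dependent in $D$. Call a $g$-cycle of $G$ \emph{tight} if $g-1$ of its edges form a directed path; the remaining edge, which joins the ends of the path, is its \emph{closing edge}. Since $D$ is acyclic, the closing edge is directed from the start of the path to its end, and it is dependent. So
\begin{equation}\label{eq:tight}
\text{no tight cycle has a heavy closing edge outside $F$.}
\end{equation}
Every contradiction below is a contradiction to \eqref{eq:tight}.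

If $|F|>n^{1+2\varepsilon_0}$, then $d(D)>n^{1+2\varepsilon_0}\ge e_0+n^{\eta/4}$ and (2) holds. So we assume $|F|\le n^{1+2\varepsilon_0}$ and show that $D$ is layered outside a small set. Fix a linear order $\prec$ of $V$ in which all arcs go forward. For sets, $Y\prec Y'$ means that every element of $Y$ precedes every element of $Y'$; the sets are \emph{comparable} if $Y\prec Y'$ or $Y'\prec Y$. Pairwise comparable nonempty sets are linearly ordered by $\prec$.

\begin{lemma}\label{lem:order}
There are no sets $U_0\prec\dots\prec U_{g-1}$ with $U_t\subset V_{a_t}$, $|U_t|\ge s$ and $a_0\cdots a_{g-1}$ admissible.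
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:cluster}, applied to subsets of size $s$, gives a $g$-cycle $x_0\cdots x_{g-1}$ of $G$ with $x_0\to x_1\to\dots\to x_{g-1}$ and with heavy closing edge $x_0x_{g-1}\notin F$.
\end{proof}

To exploit this we show that two interleaved classes produce an admissible word.

\begin{lemma}\label{lem:word}
Let $w=c_0c_1\cdots c_g$ be a word in which a letter $i$ occurs twice, not consecutively, and every other letter of $[g]$ occurs once. Then deleting a suitable letter from $w$ leaves an admissible word.
\end{lemma}

\begin{proof}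
Deleting a copy of $i$ leaves a word with distinct letters, which is admissible unless its ends are $1$ and $g$. Suppose this obstruction occurs for both copies. If $c_0=c_g=i$, then $\{c_1,i\}=\{i,c_{g-1}\}=\{1,g\}$, so $c_1=c_{g-1}\neq i$ is a second repeated letter, which is impossible. If $c_0=i\ne c_g$, deleting the second copy gives $\{i,c_g\}=\{1,g\}$ and deleting the first gives $\{c_1,c_g\}=\{1,g\}$, so $c_1=i$, which is excluded. The case $c_g=i\ne c_0$ follows by reversing the word. There remains the case $i\notin\{c_0,c_g\}$. Then $\{c_0,c_g\}=\{1,g\}$ and all other letters are interior, so $c_1\cdots c_g$ has distinct consecutive letters, no light pair, and ends that form a heavy pair.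
\end{proof}

For $g=4$ and $w=12324$ the proof produces $2324$; this is why admissible words may repeat letters. Put $s^*=2^gs$.

\begin{lemma}\label{lem:sandwich}
For $i\ne j$ there are no sets $A\prec B\prec A'$ of size at least $s^*$ with $A,A'\subset V_i$ and $B\subset V_j$.
\end{lemma}

\begin{proof}
Two disjoint sets $S,S'$ can be made comparable at the cost of halving them: compare the $\lceil|S|/2\rceil$-th element of $S$ with the $\lceil|S'|/2\rceil$-th element of $S'$; in the set whose element comes first keep the elements up to it, and in the other set keep the elements from it on. Comparability passes to subsets. Apply this successively to all pairs among the $g+1$ sets $A,B,A'$ and $V_k$ ($k\ne i,j$). Each set is halved at most $g$ times, so we obtain $g+1$ linearly ordered sets of size at least $s$. The word of their classes contains $i$ twice, with $j$ in between, and all other letters once. Lemma~\ref{lem:word} gives $g$ of these sets that contradict Lemma~\ref{lem:order}.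
\end{proof}

\begin{lemma}\label{lem:coarse}
There are a set $Z_0\subset V$ with $|Z_0|\le n^{1-\gamma/2}$ and a permutation $\tau$ of $[g]$ with $\{\tau(1),\tau(g)\}=\{1,g\}$ such that $V_{\tau(1)}\setminus Z_0\prec\dots\prec V_{\tau(g)}\setminus Z_0$.
\end{lemma}

\begin{proof}
Let $i\ne j$, let $A$ and $A'$ consist of the first and the last $s^*$ elements of $V_i$, let $a$ be the last element of $A$ and $a'$ the first element of $A'$. By Lemma~\ref{lem:sandwich}, fewer than $s^*$ elements of $V_j$ lie between $a$ and $a'$. The set $V_i\setminus(A\cup A')$ has $n-2s^*\ge s^*$ elements, all between $a$ and $a'$, so by the same lemma with $i,j$ exchanged, fewer than $s^*$ elements of $V_j$ precede $a$, or fewer than $s^*$ follow $a'$. In the first case all but $2s^*$ elements of $V_j$ follow $a'$; delete these exceptions and $A'$. In the second case all but $2s^*$ elements of $V_j$ precede $a$; delete these exceptions and $A$. The remaining parts of $V_i$ and $V_j$ are comparable. Doing this for all pairs deletes a set $Z_0$ of at most $3s^*\binom g2\le n^{1-\gamma/2}$ vertices, and the sets $V_i\setminus Z_0$ are linearly ordered according to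 some $\tau$. They have size at least $s$, so the word $\tau(1)\cdots\tau(g)$ is not admissible by Lemma~\ref{lem:order}; as its letters are distinct, its ends are $1$ and $g$.
\end{proof}

Reversing $D$ if necessary and relabeling the interior classes, we assume that $\tau$ is the identity. An edge of $G$ between $V_a$ and $V_b$, $a<b$, is \emph{forward} if it is directed from $V_a$ to $V_b$ and \emph{reversed} otherwise. Every reversed edge meets $Z_0$, and reversed edges exist because $D$ is not layered.

\section{The cost of reversed edges}\label{sec:fine}

We must compare what the reversed edges save with what they cost. Their number is the wrong measure, since moving one vertex reverses many edges but saves at most $2n^{\varepsilon_0}$ light ones at that vertex. The saving is controlled by the number of vertices needed to cover the reversed edges. The cost will be extracted from a matching of reversed edges, because (J1) and (J2) require distinct vertices. K\"onig's theorem, by which the maximum size of a matching in a bipartite graph equals the minimum size of a vertex cover, makes the two quantities equal.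

For $a<b$ let $R_{ab}$ be the bipartite graph of reversed edges between $V_a$ and $V_b$, and let $Z_{ab}$ be a vertex cover of $R_{ab}$ whose size is the matching number of $R_{ab}$, which is at most $|Z_0|$. Let $m\ge1$ be the largest of these matching numbers, attained for the pair $i<j$, which is fixed from now on. Put $Z=\bigcup_{a<b}Z_{ab}$ and $W=V\setminus Z$. Then $m\le n^{1-\gamma/2}$, $|Z|\le g^2m$,
\begin{equation}\label{eq:W}
\text{all edges of $G$ inside $W$ are forward,}
\end{equation}
and there is a matching of reversed edges $y_\ell\to u_\ell$ $(1\le\ell\le m)$ with $y_\ell\in V_j$, $u_\ell\in V_i$, each having at least one end in $Z$.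

\begin{lemma}\label{lem:cost}
$|F|>mn^{\eta/4}$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:main}(2) from Lemma~\ref{lem:cost}]
At most $2n^{\varepsilon_0}|Z|\le2g^2mn^{\varepsilon_0}$ light edges meet $Z$. If a light edge $xz$ of $G-Z$ has a path $x=x_1,\dots,x_g=z$ in $G-Z$ with $x_t\in V_t$, this path is directed by \eqref{eq:W} and $x\to z$ is dependent; by Lemma~\ref{lem:light} fewer than $m$ light edges of $G-Z$ have no such path. Since $\varepsilon_0<\eta/4$,
\[
d(D)\ge e_0-3g^2mn^{\varepsilon_0}+mn^{\eta/4}\ge e_0+\tfrac12n^{\eta/4}.\qedhere
\]
\end{proof}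

To prove Lemma~\ref{lem:cost} we look for tight cycles that consist of a \emph{center}, which is a vertex $v\in Z$ or an arc $y_\ell\to u_\ell$, and two chains of vertices of $W$ in increasing classes, one leading into the center and one leading out of it (Figure~\ref{fig:tight}). By \eqref{eq:W} the chains are directed. The only uncertain directions are those of edges between $Z$ and $W$, so we classify the vertices of $Z$ by these directions.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.1]
\foreach \x in {1,...,6}{\draw[gray!50] (\x,-1.0)--(\x,1.4); \node at (\x,1.65) {$V_{\x}$};}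
\node[circle,draw,fill=white,inner sep=2pt] (a1) at (1,1) {};
\node[circle,draw,fill=white,inner sep=2pt] (a2) at (2,1) {};
\node[circle,draw,fill=white,inner sep=2pt] (a3) at (3,1) {};
\node[circle,draw,fill=black,inner sep=2pt] (y) at (4,1) {};
\node[circle,draw,fill=black,inner sep=2pt] (u) at (2,0) {};
\node[circle,draw,fill=white,inner sep=2pt] (b) at (3,0) {};
\node at (4.2,1.15) {$y$}; \node at (1.8,-0.15) {$u$};
\draw[->,thick] (a1)--(a2); \draw[->,thick] (a2)--(a3); \draw[->,thick] (a3)--(y);
\draw[->,very thick] (y)--(u); \draw[->,thick] (u)--(b);
\draw[->,dashed,thick,rounded corners] (a1)--(1,-0.7)--(3,-0.7)--(b);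
\end{tikzpicture}
\caption{A $6$-cycle in a graph with classes $V_1,\dots,V_6$. The arc $y\to u$ from $V_4$ to $V_2$ is reversed and all other arcs go from a lower to a higher class. Five arcs form a directed path, so the dashed heavy arc from $V_1$ to $V_3$ is dependent.}\label{fig:tight}
\end{figure}

Call $v\in Z$ \emph{typical} if it has fewer than $\frac18n^\varepsilon$ heavy and fewer than $\frac18n^{\varepsilon_0}$ light $\Gamma$-neighbors in $Z$. For $v\in Z$ and a class $k$, let $\mathrm{In}_k(v)$ and $\mathrm{Out}_k(v)$ be the sets of in-neighbors and out-neighbors of $v$ in $D$ that lie in $V_k\cap W$; these are neighbors in $G$. Let $v$ be typical. If $k$ is heavy for $v$, then (G1) and Lemma~\ref{lem:K}(d) give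
\begin{equation}\label{eq:typ}
|N_k(v)\cap W|\ge\tfrac38n^\varepsilon,\qquad|\mathrm{In}_k(v)|+|\mathrm{Out}_k(v)|\ge\tfrac38n^\varepsilon-n^{3\eta}\ge\tfrac14n^\varepsilon .
\end{equation}
If $v\in V_1$ and $k=g$, or $v\in V_g$ and $k=1$, then $|\mathrm{In}_k(v)|+|\mathrm{Out}_k(v)|\ge\frac38n^{\varepsilon_0}-K\ge\frac14n^{\varepsilon_0}$; the larger of the two sets (either one in case of a tie) is the \emph{light majority} of $v$, and it has at least $\frac18n^{\varepsilon_0}$ elements.

A typical vertex $v$ is \emph{split at $k$}, for a class $k$ heavy for $v$, if both $\mathrm{In}_k(v)$ and $\mathrm{Out}_k(v)$ have at least $n^{\eta/2}$ elements, and \emph{unsplit} if it is split at no class. If $v$ is unsplit and $k$ is heavy for $v$, then by \eqref{eq:typ} exactly one of the two sets, the \emph{minority}, has fewer than $n^{\eta/2}$ elements; we call $k$ an \emph{in-class} of $v$ if the minority is $\mathrm{Out}_k(v)$ and an \emph{out-class} otherwise. An unsplit vertex $v\in V_a$ is \emph{normal} if every heavy class $k<a$ is an in-class and every heavy class $k>a$ is an out-class, and \emph{abnormal} otherwise.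

A split vertex, an abnormal vertex, and a reversed edge whose ends in $Z$ are normal can each serve as the center of many tight cycles. Different centers may share closing edges, so the costs cannot simply be added. Instead we suppose that $|F|\le mn^{\eta/4}$ and find a tight cycle whose closing edge avoids $F$. This is affordable in a union bound: there are $\exp(O(mn^{\eta/4}\log n))$ choices for $F$, while about $m$ centers bring the failure probability in Lemma~\ref{lem:janson} down to $\exp(-cmn^\eta)$.

\section{Paths rooted in a small set}\label{sec:rooted}

This section provides the required paths. It concerns $\Gamma$ only; $Z$ and $F$ denote arbitrary sets. Put $\rho=2^{-g-4}$.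

\begin{definition}\label{def:rooted}
Let $1\le m\le n^{1-\gamma/2}$ be an integer. A \emph{rooted family of order $m$} consists of a set $Z\subset V$ with $|Z|\le g^2m$ and its complement $W$, a set $F$ of at most $mn^{\eta/4}$ heavy vertex pairs, an index set $L\subset[m]$ with $|L|\ge\rho m$, a sequence $\sigma=(\sigma_1,\dots,\sigma_q)$ of classes with consecutive pairs heavy, a closing rule, and data of one of the following five types. The \emph{roots} lie in $Z$; roots denoted by the same letter lie in one class and are distinct for distinct $\ell\in L$.
\begin{itemize}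
\item[(I)] $q=g-2$. Roots $y_\ell$ and $u_\ell$ in two different classes; $\sigma_1$ is heavy for $y_\ell$ and $\sigma_q$ for $u_\ell$; $A_\ell=N_{\sigma_1}(y_\ell)\cap W$ and $B_\ell=N_{\sigma_q}(u_\ell)\cap W$ have size at least $\frac14n^\varepsilon$.
\item[(II)] $q=g-1$. Roots $v_\ell$ and distinct vertices $w_\ell\in W\cap V_{\sigma_1}$; $\sigma_q$ is heavy for $v_\ell$; $A_\ell=\{w_\ell\}$, and $B_\ell=N_{\sigma_q}(v_\ell)\cap W$ has size at least $\frac14n^\varepsilon$.
\item[(III)] $q=g-1$. Roots $v_\ell$; $\sigma_1=\sigma_q=k$ is heavy for $v_\ell$; sets $M_\ell\subset N_k(v_\ell)\cap W$ with $|M_\ell|\ge n^{\eta/2}$ and $|(N_k(v_\ell)\cap W)\setminus M_\ell|\ge\frac18n^\varepsilon$. With $P=P(\{v_\ell:\ell\in L\})$ put $A_\ell=M_\ell\setminus P$ and $B_\ell=(N_k(v_\ell)\cap W)\setminus(M_\ell\cup P)$, and put $b=\sum_{\ell\in L}|M_\ell|$.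
\item[(IV)] $q=g-1$. Roots $v_\ell$; $\sigma_1\ne\sigma_q$ are heavy for $v_\ell$; $A_\ell=N_{\sigma_1}(v_\ell)\cap W$ and $B_\ell=N_{\sigma_q}(v_\ell)\cap W$ have size at least $\frac14n^\varepsilon$.
\item[(V)] $q=g-1$. Roots $v_\ell$ in $V_1$ and $\sigma_q=g$, or in $V_g$ and $\sigma_q=1$; $\sigma_1$ is heavy for $v_\ell$; $A_\ell=N_{\sigma_1}(v_\ell)\cap W$ has size at least $\frac14n^\varepsilon$; sets $B_\ell\subset N_{\sigma_q}(v_\ell)\cap W$ of size at least $\frac18n^{\varepsilon_0}$.
\end{itemize}
Let $L'=L$, except in type III, where $L'$ is the set of $\ell\in L$ with $A_\ell\ne\emptyset$ and $|B_\ell|\ge\frac1{16}n^\varepsilon$. A \emph{tuple} of the family is $(\ell;x_1,\dots,x_q)$ with $\ell\in L'$, distinct $x_t\in W\cap V_{\sigma_t}$, $x_1\in A_\ell$, $x_q\in B_\ell$. The closing rule names its \emph{closing pair}: $x_tx_{t+1}$ for a fixed $t$, or $v_\ell x_q$ (allowed in type IV), or $v_\ell x_1$ (allowed in type V). A tuple is \emph{realized} if all $x_tx_{t+1}$ are edges of $\Gamma$ and its closing pair is not in $F$. Let $X$ be the number of realized tuples.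
\end{definition}

Types I and II serve a reversed edge with two ends or one end in $Z$, type III a split vertex, types IV and V an abnormal vertex. Type III is the delicate one. The sets $M_\ell$ come from the orientation and are arbitrary, so they cost a factor $\exp(Cb\log n)$ in the union bound. Without the removal of $P$ we would have $\mu\approx bn^\eta$ and $\beta=4n^\eta$, and the bound $\exp(-cb)$ would be too weak. Removing the popular vertices gains a factor $n^\kappa$ in $\beta$ and, by Lemma~\ref{lem:small}(b), loses only $O(|L|\log n)$ of the $b\ge|L|n^{\eta/2}$ elements.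

\begin{lemma}\label{lem:rooted}
There is $c=c(g)>0$ such that whp every rooted family of every order satisfies: $X\ge c|L|n^\eta$ in types I and II, $X\ge cbn^\eta$ in type III, $X\ge c|L|n^{\varepsilon+\eta}$ in type IV, and $X\ge c|L|n^{\varepsilon_0+\eta}$ in type V.
\end{lemma}

\begin{proof}
The data are $m,Z,F,L,\sigma$, the type, the closing rule, the roots, and the $w_\ell$ (type II), the $M_\ell$ (type III) or the $B_\ell$ (type V). By (G1) we may restrict to data with $|M_\ell|\le2n^\varepsilon$ in type III and $|B_\ell|\le2n^{\varepsilon_0}$ in type V. Expose all pairs that meet $Z$. Let $\mathcal H_{\mathbf d}$ say that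
\begin{itemize}
\item[(H1)] along exposed edges, every vertex has at most $2n^\varepsilon$ neighbors in each class, and at most $2n^{\varepsilon_0}$ light neighbors;
\item[(H2)] two vertices of $Z$ have at most $K$ common neighbors;
\item[(H3)] in type III, $e_{\mathrm{hv}}(Y,P)\le21|L|\log n$ for $Y=\{v_\ell:\ell\in L\}$.
\end{itemize}
These follow from (G1), Lemma~\ref{lem:K}(a) and Lemma~\ref{lem:small}(b). The exposed edges determine whether the data form a rooted family, and then determine $P$, $L'$ and all $A_\ell,B_\ell$. Let $\mathcal T$ be the set of tuples with closing pair outside $F$. The heavy pairs inside $W$ are still independent edges with probability $p$, so we can apply Lemma~\ref{lem:janson} with index set $L'$; let $\mathcal B_{\mathbf d}$ be the event that the data form a rooted family and $X\le\mu/2$. Table~\ref{tab:rooted} lists the values that we now verify.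

\begin{table}[ht]
\centering\small
\begin{tabular}{c|c|c|c|c|c|c}
type & $\Pi\ge$ & $\Lambda$ & $\beta$ & $\mu\ge$ & exponent $\ge$ & $\log(\#\text{data})\le$\\ \hline
I & $c|L|n^{2\varepsilon}$ & $4n^{2\varepsilon}$ & $1$ & $c|L|n^{\eta}$ & $cmn^{\eta}$ & $Cmn^{\eta/4}\log n$\\
II & $c|L|n^{\varepsilon}$ & $2n^{\varepsilon}$ & $1$ & $c|L|n^{\eta}$ & $cmn^{\eta}$ & $Cmn^{\eta/4}\log n$\\
III & $cbn^{\varepsilon}$ & $2n^{2\varepsilon-\kappa}$ & $2n^{\eta-\kappa}$ & $cbn^{\eta}$ & $cbn^{\kappa}$ & $Cb\log n$\\
IV & $c|L|n^{2\varepsilon}$ & $4n^{2\varepsilon}$ & $4n^{\eta}$ & $c|L|n^{\varepsilon+\eta}$ & $cmn^{\varepsilon}$ & $Cmn^{\eta/4}\log n$\\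
V & $c|L|n^{\varepsilon+\varepsilon_0}$ & $4n^{\varepsilon+\varepsilon_0}$ & $1$ & $c|L|n^{\varepsilon_0+\eta}$ & $cmn^{\varepsilon_0+\eta}$ & $Cmn^{\eta/4}\log n$
\end{tabular}
\caption{The parameters of Lemma~\ref{lem:janson} for the five types of rooted families. The last column counts data with given $m$ (and given $b$ in type III).}\label{tab:rooted}
\end{table}

\emph{The size of $\Pi=\sum_{\ell\in L'}|A_\ell||B_\ell|$.} In types I, II, IV, V the bound follows from the sizes in Definition~\ref{def:rooted}. In type III, the pairs $(\ell,x)$ with $x\in N_k(v_\ell)\cap P$ correspond to distinct heavy edges $v_\ell x$, because $k$ is not the class of the roots; by (H3) there are at most $21|L|\log n$ of them. Hence $\sum_\ell|M_\ell\cap P|\le21|L|\log n$. An index with $|B_\ell|<\frac1{16}n^\varepsilon$ has $|N_k(v_\ell)\cap P|\ge\frac1{16}n^\varepsilon$, so there are at most $336|L|n^{-\varepsilon}\log n$ such indices, and their sets $M_\ell$ have total size at most $672|L|\log n$. Since $b\ge|L|n^{\eta/2}$, we get $\sum_{\ell\in L'}|A_\ell|\ge b-693|L|\log n\ge b/2$ and $\Pi\ge\frac1{32}bn^\varepsilon$.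

\emph{Multiplicities.} Roots with the same letter are distinct and lie in one class, so by (H1) a vertex lies in $A_\ell$ for at most $2n^\varepsilon$ indices $\ell$ (at most one in type II) and in $B_\ell$ for at most $2n^\varepsilon$ indices (at most $2n^{\varepsilon_0}$ in type V). In type III both numbers are less than $n^{\varepsilon-\kappa}$, since $A_\ell$ and $B_\ell$ avoid $P$. All $A_\ell,B_\ell$ have size at most $2n^\varepsilon$, with $|A_\ell|=1$ in type II and $|B_\ell|\le2n^{\varepsilon_0}$ in type V.

\emph{Condition (J2).} Multiplying the multiplicity in one set by the size of the other gives the values of $\Lambda$. By \eqref{eq:param}, $\Lambda n^{(q-2)\varepsilon-1}$ equals $4n^{\eta-\varepsilon}$, $2n^{\eta-\varepsilon}$, $2n^{\eta-\kappa}$, $4n^\eta$, $4n^{\eta-\varepsilon+\varepsilon_0}$ in types I--V, which gives the values of $\beta$.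

\emph{Condition (J1).} Fix $\ell\in L'$ and put $\Sigma=\sum_{\ell'}|A_\ell\cap A_{\ell'}||B_\ell\cap B_{\ell'}|$, $\Sigma'=\sum_{\ell'}|A_\ell\cap B_{\ell'}||B_\ell\cap A_{\ell'}|$. We show $\Sigma,\Sigma'\le(1+32K)|A_\ell||B_\ell|$. By (H2), subsets of neighborhoods of two different roots meet in at most $K$ vertices, and by the multiplicities $\sum_{\ell'}|S\cap A_{\ell'}|$ and $\sum_{\ell'}|S\cap B_{\ell'}|$ are at most $2n^\varepsilon|S|$ for every set $S$. In types I, III, IV we bound $|B_\ell\cap B_{\ell'}|\le K$ for $\ell'\ne\ell$ and get $\Sigma\le|A_\ell||B_\ell|+2Kn^\varepsilon|A_\ell|$, where $n^\varepsilon\le16|B_\ell|$. In type V we bound $|A_\ell\cap A_{\ell'}|\le K$ and get $\Sigma\le|A_\ell||B_\ell|+2Kn^{\varepsilon}|B_\ell|$, where $n^{\varepsilon}\le4|A_\ell|$. In type II the $w_\ell$ are distinct, so $\Sigma=|B_\ell|$ and $\Sigma'\le|\{\ell':w_{\ell'}\in B_\ell\}|\le|B_\ell|$. In type I we have $y_\ell\ne u_{\ell'}$ for all $\ell'$, so $|A_\ell\cap B_{\ell'}|\le K$ and $\Sigma'\le2Kn^\varepsilon|B_\ell|\le8K|A_\ell||B_\ell|$. In type III the term $\ell'=\ell$ of $\Sigma'$ vanishes and $|B_\ell\cap A_{\ell'}|\le K$ otherwise,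 so $\Sigma'\le2Kn^\varepsilon|A_\ell|\le32K|A_\ell||B_\ell|$. In types IV and V, $\Sigma'=0$ because $\sigma_1\ne\sigma_q$.

\emph{The size of $\mathcal T$.} We have $|A_\ell\cap B_\ell|\le K$ in type I, $\le1$ in type II, and $A_\ell\cap B_\ell=\emptyset$ in types III--V, so at least $\frac12\Pi$ triples $(\ell,x_1,x_q)$ have $x_1\ne x_q$. As $|W\cap V_a|\ge n/2$, each extends to a tuple in at least $(n/2-g)^{q-2}\ge(n/3)^{q-2}$ ways. Since $q-2\le g-3$, there are at least $2\cdot3^{-g}\Pi n^{q-2}$ tuples. We show that a fraction $o(1)$ of $\Pi n^{q-2}$ has its closing pair in $F$. A pair in $F$ can be the closing pair in at most one way, as its vertices lie in different classes. Recall $|F|\le mn^{\eta/4}$, $|L|\ge\rho m$ and $b\ge\rho mn^{\eta/2}$.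
\begin{itemize}
\item Closing pair $x_tx_{t+1}$ with both vertices inner: at most $|F|\Pi n^{q-4}$ tuples, a fraction $|F|n^{-2}\le n^{\eta/4-1}$.
\item Closing pair $x_tx_{t+1}$ with exactly one end of the path: at most $|F|\Lambda n^{q-3}$ tuples, a fraction $|F|\Lambda/(n\Pi)$, which by the table is at most $Cn^{\eta/4-1}$ in types I, II, IV, V and at most $Cn^{\varepsilon-1}$ in type III.
\item Closing pair $x_1x_2$ with $q=2$, which occurs only for $g=4$ in type I: at most $2|F|n^\varepsilon$ tuples, a fraction at most $Cn^{\eta/4-\varepsilon}$.
\item Closing pair $v_\ell x_q$ (type IV) or $v_\ell x_1$ (type V): the pair determines $\ell$ and one end, so there are at most $|F|\cdot2n^\varepsilon n^{q-2}$, respectively $|F|\cdot2n^{\varepsilon_0}n^{q-2}$ tuples, a fraction at most $Cn^{\eta/4-\varepsilon}$.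
\end{itemize}
So $\theta=3^{-g}$ is admissible.

\emph{The union bound.} We have $\mu\ge\theta\Pi n^{(q-1)\varepsilon-1}$, where $(q-1)\varepsilon-1$ is $\eta-2\varepsilon$ in type I and $\eta-\varepsilon$ in the other types; this gives the column for $\mu$. Lemma~\ref{lem:janson} bounds the conditional probability of $\mathcal B_{\mathbf d}$ by $\exp(-c\min(\mu/\beta,n^{1+\varepsilon}))$. Dividing the column for $\mu$ by the column for $\beta$ gives the column for the exponent, because $mn^\eta$, $mn^\varepsilon$, $mn^{\varepsilon_0+\eta}$ are at most $n^{1+\varepsilon}$ and $bn^\kappa\le2mn^{\varepsilon+\kappa}\le2n^{1+\varepsilon-\gamma/2+\kappa}\le n^{1+\varepsilon}$; this is the second place where $\kappa<\gamma/2$ is used. For given $m$ there are at most $\exp(Cm\log n)$ choices for $Z$, $L$, $\sigma$, type, closing rule, roots and $w_\ell$, and at most $\exp(Cmn^{\eta/4}\log n)$ choices for $F$. In type V the sets $B_\ell$ have at most $\exp(Cmn^{\varepsilon_0}\log n)$ choices, and $\varepsilon_0<\eta/4$. In type III with given $b$, the sets $M_\ell$ amount to $b$ pairs $(\ell,x)$, which have at most $(mn)^b\le n^{2b}$ choices, and $mn^{\eta/4}\le b$.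 This gives the last column. In each row the last entry is at most half the exponent, so the sum over all data is at most $\sum_{m\ge1}\exp(-cmn^\eta)$ in types I, II, IV, V and at most $n\sum_{b\ge\rho n^{\eta/2}}\exp(-cbn^\kappa)$ in type III. Both tend to $0$. Hence whp $X>\mu/2$ for all rooted families.
\end{proof}

\section{Closing the cycles}\label{sec:closing}

We return to the orientation $D$ and to the sets $F,Z,W$ and the matching $y_\ell\to u_\ell$ of Section~\ref{sec:fine}, and prove Lemma~\ref{lem:cost}. Suppose $|F|\le mn^{\eta/4}$.

\subsection{Selecting the centers}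

By Lemma~\ref{lem:small}(a), at most $2g^2mn^{-\varepsilon_0/2}\le m/2$ vertices of $Z$ are not typical, and each lies on at most one edge of the matching. So for at least $m/2$ indices $\ell$, all ends of $y_\ell u_\ell$ that lie in $Z$ are typical. We assign a \emph{kind} to each such index.
\begin{itemize}
\item If some end in $Z$ is split, choose such an end $v_\ell$ and a class $k$ at which it is split, and let $M_\ell$ be the smaller of $\mathrm{In}_k(v_\ell)$, $\mathrm{Out}_k(v_\ell)$ (either one in case of a tie). Record whether $v_\ell$ is $y_\ell$ or $u_\ell$, the class $k$, and which set $M_\ell$ is: at most $4g$ kinds.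
\item Otherwise, if some end in $Z$ is abnormal, choose such an end $v_\ell$. Record whether it is $y_\ell$ or $u_\ell$, its set of in-classes and, if $v_\ell\in V_1\cup V_g$, whether its light majority consists of in- or out-neighbors: at most $4\cdot2^g$ kinds.
\item Otherwise all ends in $Z$ are normal. Record which ends lie in $Z$: three kinds.
\end{itemize}
There are at most $2^{g+3}$ kinds, so some kind contains a set $L$ of at least $\rho m$ indices. The chosen vertices $v_\ell$, $\ell\in L$, lie all in $V_i$ or all in $V_j$ and are distinct.

In each case we specify an \emph{in-chain} and an \emph{out-chain}: increasing sequences of classes with consecutive pairs heavy, one of which may be empty when the center is a vertex. We seek a $g$-cycle formed by the path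
\[
\text{(vertices of $W$ in the in-chain)},\quad\text{center},\quad\text{(vertices of $W$ in the out-chain)}
\]
and the edge joining its first and last vertex, whose classes we call $\alpha$ and $\omega$ and which must form a heavy pair. Deleting from this cycle the vertices of the center that lie in $Z$ leaves a path in $W$; the sequence $\sigma$ lists the classes along it, in a direction to be specified, and the closing rule names the pair formed by the first and last vertex above. Conversely, a realized tuple and its roots form such a $g$-cycle of $\Gamma$, with closing pair outside $F$. Call the tuple \emph{good} if all edges of this cycle are in $G$, the last vertex of the in-chain sends an arc to the center, and the first vertex of the out-chain receives an arc from it. By \eqref{eq:W} the cycle of a good tuple is tight, with a heavy closing edge outside $F$, contradicting \eqref{eq:tight}. So it suffices to find a good tuple. Below, $r,\dots,t$ denotes the sequence increasing in steps of $1$, a single term if $r=t$.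

\subsection{Split vertices}

The center is $v_\ell$. Let $\alpha=\min(k,3)$ and $\omega=\alpha+g-3$. Then $\alpha\le k\le\omega\le g$: for $k\le3$ we have $\omega=k+g-3$, and for $k\ge3$ we have $\omega=g$. Take the in-chain $\alpha,\dots,k$ and the out-chain $k,\dots,\omega$. Together they have $\omega-\alpha+2=g-1$ terms, and $\{\alpha,\omega\}$ is heavy since $1\le\omega-\alpha=g-3$. We use type III, reading $\sigma$ from the end of the in-chain if $M_\ell=\mathrm{In}_k(v_\ell)$, that is $\sigma=(k,k-1,\dots,\alpha,\omega,\omega-1,\dots,k)$, and in the opposite direction if $M_\ell=\mathrm{Out}_k(v_\ell)$. The size conditions hold: $|M_\ell|\ge n^{\eta/2}$, and $M_\ell$ is at most half of $N_k(v_\ell)\cap W$, so the rest has at least $\frac3{16}n^\varepsilon$ elements by \eqref{eq:typ}.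

By Lemma~\ref{lem:rooted}, $X\ge cbn^\eta$. For given $\ell$ and $x_1\in M_\ell$, a realized tuple is determined by its cycle, which passes through the edge $v_\ell x_1$ of $G$; by Lemma~\ref{lem:K}(c) at most $K$ of these cycles contain a bad edge. As $Kb<X$, some realized tuple has all its edges in $G$. Its end $x_1$ lies in $M_\ell$, and its end $x_q$ is a $G$-neighbor of $v_\ell$ in $(V_k\cap W)\setminus M_\ell$, so it lies in the other one of $\mathrm{In}_k(v_\ell)$, $\mathrm{Out}_k(v_\ell)$. The tuple is good.

\subsection{Abnormal vertices}

The center is $v_\ell\in V_a$, where $a\in\{i,j\}$, the in-classes and the direction of the light majority do not depend on $\ell$. The classes heavy for $v_\ell$ form the runs $1,\dots,a-1$ and $a+1,\dots,g$ if $a$ is interior, and the single run $2,\dots,g-1$ if $a\in\{1,g\}$. If a run contains both in-classes and out-classes, it contains consecutive classes $k,k+1$ of different nature, and we are in case (a) or (b) of Table~\ref{tab:abn}. Otherwise each run consists of in-classes only or of out-classes only. If $a$ is interior, abnormality means that the upper run consists of in-classes, case (c),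 or the lower run of out-classes, case (d). If $a=1$ the run consists of in-classes, case (e), and if $a=g$ of out-classes, case (f).

\begin{table}[ht]
\centering\small
\begin{tabular}{c|l|c|c|c}
case & hypothesis & in-chain & out-chain & $\{\alpha,\omega\}$\\ \hline
(a) & $k$ in, $k+1$ out; $k\le g-2$ & $1,\dots,k$ & $k+1,\dots,g-1$ & $\{1,g-1\}$\\
 & $k$ in, $k+1$ out; $k=g-1$ & $2,\dots,g-1$ & $g$ & $\{2,g\}$\\ \hline
(b) & $k$ out, $k+1$ in; $g\ge5$ & $\alpha,\dots,k+1$ & $k,\dots,\alpha+g-4$ & $\{\alpha,\alpha+g-4\}$\\
 & $k$ out, $k+1$ in; $g=4$, $k=1$ & $2$ & $1,3$ & $\{2,3\}$\\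
 & $k$ out, $k+1$ in; $g=4$, $k=2$ & $3$ & $2,4$ & $\{3,4\}$\\
 & $k$ out, $k+1$ in; $g=4$, $k=3$ & $2,4$ & $3$ & $\{2,3\}$\\ \hline
(c) & $a$ interior, $g$ in & $1$ and $3,\dots,g$ & empty & $\{1,a\}$\\ \hline
(d) & $a$ interior, $1$ out & empty & $1,\dots,g-2$ and $g$ & $\{a,g\}$\\ \hline
(e) & $a=1$, $g-1$ in; light majority out & $2,\dots,g-1$ & $g$ & $\{2,g\}$\\
 & $a=1$, $g-1$ in; light majority in & $2,\dots,g$ & empty & $\{2,1\}$\\ \hline
(f) & $a=g$, $2$ out; light majority in & $1$ & $2,\dots,g-1$ & $\{1,g-1\}$\\
 & $a=g$, $2$ out; light majority out & empty & $1,\dots,g-1$ & $\{g,g-1\}$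
\end{tabular}
\caption{Chains for an abnormal center in $V_a$. ``$k$ in'' means that $k$ is an in-class. In (b) with $g\ge5$, $\alpha=\min(k+1,4)$.}\label{tab:abn}
\end{table}

In every row the two chains have $g-1$ terms together, their steps have size $1$ or $2$ and are therefore heavy, and $\{\alpha,\omega\}$ is heavy. Only (b) with $g\ge5$ needs a computation. There $\alpha\le k+1$; $\omega=\alpha+g-4$ is $k+g-3$ if $\alpha=k+1$ and $g$ if $\alpha=4$, so $k\le\omega\le g$; the number of terms is $(k+2-\alpha)+(\omega-k+1)=g-1$; and $1\le\omega-\alpha\le g-2$. For $g=4$ this recipe would give $\alpha=\omega$, which is why a class is skipped instead. In every row the last class of the in-chain is an in-class or carries a light majority of in-neighbors, and the first class of the out-chain is an out-class or carries a light majority of out-neighbors.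

\emph{Cases (a)--(d): type IV.} The two neighbors of $v_\ell$ on the cycle lie in distinct classes that are heavy for $v_\ell$: $k$ and $k+1$ in (a), (b), and $1$ and $g$ in (c), (d). In (a), (b) either direction of $\sigma$ will do; in (c) take $\sigma=(g,g-1,\dots,3,1)$ and in (d) $\sigma=(1,\dots,g-2,g)$, so that the closing pair is $v_\ell x_q$. The size conditions hold by \eqref{eq:typ}, and $X\ge c|L|n^{\varepsilon+\eta}$. Fix $\ell$; a realized tuple is determined by its cycle since $\sigma_1\ne\sigma_q$. If $x_1$ or $x_q$ lies in a minority of $v_\ell$, the path $x_1v_\ell x_q$ has at most $2\cdot n^{\eta/2}\cdot2n^\varepsilon$ choices, which gives at most $4Kn^{\varepsilon+\eta/2}$ tuples by Lemma~\ref{lem:K}(b). Among the tuples whose cycle has a bad edge, at most $4Kn^\varepsilon$ have $v_\ell x_1$ or $v_\ell x_q$ not bad, by Lemma~\ref{lem:K}(c), and at most $Kn^{6\eta}$ have both edges bad, by Lemma~\ref{lem:K}(b),(d). Since $6\eta<\varepsilon$, we have discarded $O(|L|n^{\varepsilon+\eta/2})<X$ tuples. In a remaining tuple all edges are in $G$, and $x_1,x_q$ are $G$-neighbors of $v_\ell$ outside the minorities, so the tuple is good.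

\emph{Cases (e), (f): type V.} One neighbor of $v_\ell$ on the cycle lies in the light class and the other in class $2$ or $g-1$. Read $\sigma$ so that it ends in the light class, and let $B_\ell$ be the light majority of $v_\ell$. In the four rows $\sigma$ is $(g-1,g-2,\dots,2,g)$, $(2,\dots,g)$, $(2,\dots,g-1,1)$, $(g-1,g-2,\dots,1)$, and in the rows with an empty chain the closing pair is $v_\ell x_1$. Now $X\ge c|L|n^{\varepsilon_0+\eta}$. For fixed $\ell$, at most $n^{\eta/2}\cdot2n^{\varepsilon_0}K$ tuples have $x_1$ in a minority, by Lemma~\ref{lem:K}(b), and at most $K|B_\ell|\le2Kn^{\varepsilon_0}$ contain a bad edge, by Lemma~\ref{lem:K}(c), because $v_\ell x_q$ is an edge of $G$. A tuple remains, and it is good.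

\subsection{Reversed edges with normal ends}

The center is the arc $y_\ell\to u_\ell$ from $V_j$ to $V_i$. We need nonempty chains with $g-2$ terms together, such that the last class $d$ of the in-chain is smaller than $j$ and heavy for $y_\ell$, and the first class $e$ of the out-chain is larger than $i$ and heavy for $u_\ell$.
\begin{center}\small
\begin{tabular}{l|c|c|c}
$(i,j)$ & in-chain & out-chain & $\{\alpha,\omega\}$\\ \hline
$j-i\le g-3$ & $\alpha,\dots,j-1$ & $i+1,\dots,\omega$ & see below\\
$(1,g-1)$ & $g-3$ & $2,\dots,g-2$ & $\{g-3,g-2\}$\\
$(2,g)$ & $3,\dots,g-1$ & $4$ & $\{3,4\}$\\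
$(1,g)$ & $3,\dots,g-1$ & $2$ & $\{3,2\}$
\end{tabular}
\end{center}
In the first row put $\alpha=\max(1,j+3-g)$ and $\omega=\alpha+g-2-(j-i)$; Figure~\ref{fig:tight} is the case $g=6$, $(i,j)=(2,4)$. Then $\alpha\le j-1$, because $j\ge2$ and $g\ge4$. From $\alpha\ge j+3-g$ we get $\omega\ge i+1$. The inequality $\omega\le g$ is equivalent to $\alpha\le j-i+2$, which holds because $j+3-g\le j-i+2$ amounts to $i+1\le g$. The chains have $(j-\alpha)+(\omega-i)=g-2$ terms, and $1\le\omega-\alpha\le g-3$, so $\{\alpha,\omega\}$ is heavy. In the other three rows the chains have $g-2$ terms, and $j-d$, $e-i$ and $|\alpha-\omega|$ are $1$ or $2$. In the last row the cycle that we find is even a directed cycle, since its closing edge lies in $W$ and goes from $V_2$ to $V_3$.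

Let $\sigma^0$ be the sequence of length $g-2$ that runs down the in-chain from $d$ to $\alpha$ and then down the out-chain from $\omega$ to $e$. We use
\begin{itemize}
\item type I with roots $y_\ell,u_\ell$ and $\sigma=\sigma^0$, if $y_\ell,u_\ell\in Z$;
\item type II with root $u_\ell$, $w_\ell=y_\ell$, and $\sigma$ equal to $j$ followed by $\sigma^0$, if $y_\ell\in W$;
\item type II with root $y_\ell$, $w_\ell=u_\ell$, and $\sigma$ equal to $i$ followed by the reverse of $\sigma^0$, if $u_\ell\in W$.
\end{itemize}
The size conditions hold by \eqref{eq:typ}, and $X\ge c|L|n^\eta$. Fix $\ell$. A realized tuple gives a $g$-cycle through the edge $y_\ell u_\ell$ of $G$ and is determined by this cycle. At most $K$ of these cycles contain a bad edge, by Lemma~\ref{lem:K}(c). At most $2Kn^{\eta/2}$ of them continue from an end in $Z$ to a vertex of its minority, by Lemma~\ref{lem:K}(b) applied to the two-edge path formed by $y_\ell u_\ell$ and that vertex. Here the choice of the threshold $n^{\eta/2}$, well below $n^\eta$, is used: fewer than $X$ tuples are discarded. Consider a remaining tuple. If $y_\ell\in Z$, then $d<j$ is an in-class of the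 normal vertex $y_\ell$, so the last vertex of the in-chain sends an arc to $y_\ell$; if $y_\ell\in W$, the same holds by \eqref{eq:W}. If $u_\ell\in Z$, then $e>i$ is an out-class of the normal vertex $u_\ell$, so $u_\ell$ sends an arc to the first vertex of the out-chain; if $u_\ell\in W$, this again follows from \eqref{eq:W}. The tuple is good.

Every kind leads to a good tuple and hence to a contradiction. This proves Lemma~\ref{lem:cost}, and with it Proposition~\ref{prop:main} and Theorems~\ref{thm:main} and~\ref{thm:class}.

\begin{thebibliography}{9}

\bibitem{erdos}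
Erd\H{o}s, \emph{Graph theory and probability}, Canad. J. Math. 11 (1959) 34--38.

\bibitem{jlr}
Janson, {\L}uczak and Ruci\'nski, \emph{Random Graphs}.

\bibitem{problem}
Question 2 in \texttt{https://core.ac.uk/download/pdf/82785245.pdf}.

\end{thebibliography}
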